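
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Bounded resolutions of $C_p(X)$ that swallow the compact sets}


\begin{abstract}
We prove that an infinite Tychonoff space $X$ is countable if and only if $C_p(X)$
has a resolution of pointwise bounded sets that swallows the compact sets. It is
already enough to swallow the sequences converging to $0$, and even only those
sequences $(f_n)$ for which every point of $X$ lies in only finitely many of the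
sets $\{f_n\neq 0\}$. By contrast, swallowing the convex compact sets is not enough.
\end{abstract}

\section{The question and the answer}

Let $X$ be an infinite Tychonoff space and let $C_p(X)$ be the linear space
$C(X)$ of continuous real-valued functions on $X$ with the topology $\tau_p$ of
pointwise convergence. A set $A\subseteq C(X)$ is \emph{pointwise bounded} if
$\sup_{f\in A}|f(x)|<\infty$ for every $x\in X$. We write
$\mathbb N=\{1,2,\dots\}$ and order $\mathbb N^{\mathbb N}$, as well as each
$\mathbb N^n$, coordinatewise by $\le$. A \emph{resolution} of $C_p(X)$ is a
family $\{A_\alpha:\alpha\in\mathbb N^{\mathbb N}\}$ of subsets that covers $C(X)$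
and satisfies $A_\alpha\subseteq A_\beta$ whenever $\alpha\le\beta$. It
\emph{swallows} a class of sets if each member of the class is contained in
some $A_\alpha$.

A resolution is a cover organized by $\mathbb N^{\mathbb N}$, and the basic
example shows why this index set is natural here. If $X=\{x_1,x_2,\dots\}$ is
countable, then
\begin{equation}\label{eq:basic}
A_\alpha=\{f\in C(X): |f(x_n)|\le \alpha(n)\ \text{for all } n\}
\end{equation}
is a resolution of pointwise bounded sets. The index $\alpha$ records one bound for
each point, so \emph{every} pointwise bounded set is contained in some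
$A_\alpha$. It is known that this happens only for countable spaces: $C_p(X)$ has a
resolution of pointwise bounded sets that swallows the pointwise bounded sets if
and only if $X$ is countable. Compact subsets of $C_p(X)$ are pointwise bounded,
but a pointwise bounded set need not be contained in a compact one. The following
question is posed in \cite{CP}:

\begin{quote}
\emph{If $C_p(X)$ has a resolution of pointwise bounded sets that swallows the
compact sets, is $X$ countable?}
\end{quote}

It is not obvious what to guess. For $X=[0,1]$ the sup-norm balls
$A_\alpha=\{f:\|f\|_\infty\le\alpha(1)\}$ form a resolution of pointwise bounded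
sets, and they swallow all \emph{convex} compact sets
(Proposition~\ref{prop:convex} below). They do not swallow all compact sets: if
$f_n$ is a spike of height $n$ that vanishes outside $(0,1/n)$, then
$\{f_n:n\in\mathbb N\}\cup\{0\}$ is compact in $C_p([0,1])$ but not norm bounded.
Could a cleverer resolution, using all coordinates of $\alpha$, absorb such
sequences too? We show that it cannot, for any uncountable $X$.

The compact sets that matter are of the kind just seen. A countable family
$(f_i)_{i\in I}$ in $C(X)$ is \emph{point-finite} if $\{i\in I:f_i(x)\ne0\}$ is
finite for every $x\in X$. A basic $\tau_p$-neighborhood of $0$ restricts the values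
at finitely many points only, so it contains $f_i$ for all but finitely many
$i$. Hence $\{f_i:i\in I\}\cup\{0\}$ is compact in $C_p(X)$.

\begin{theorem}\label{thm:main}
For an infinite Tychonoff space $X$ the following are equivalent.
\begin{enumerate}
\item[(1)] $X$ is countable.
\item[(2)] $C_p(X)$ has a resolution of pointwise bounded sets that swallows the
pointwise bounded sets.
\item[(3)] $C_p(X)$ has a resolution of pointwise bounded sets that swallows the
compact sets.
\item[(4)] There are pointwise bounded sets $A_\alpha\subseteq C(X)$
$(\alpha\in\mathbb N^{\mathbb N})$, with $A_\alpha\subseteq A_\beta$ for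
$\alpha\le\beta$, such that every countable point-finite family in $C(X)$ is
contained in some $A_\alpha$.
\end{enumerate}
In particular, the answer to the question is yes for every infinite Tychonoff
space.
\end{theorem}

Three implications are immediate. The sets \eqref{eq:basic} give
(1)$\Rightarrow$(2). Compact sets are pointwise bounded, so (2)$\Rightarrow$(3).
The compactness of $\{f_i:i\in I\}\cup\{0\}$ for point-finite families gives
(3)$\Rightarrow$(4). Sections~\ref{sec:finite}--\ref{sec:end} prove
(4)$\Rightarrow$(1), without axioms beyond ZFC; the known equivalence of (1) and (2)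
is not used but comes out again.

Some separation hypothesis on $X$ is needed. On an uncountable indiscrete space the
continuous functions are the constants, and the sets
$\{f:|f|\le\alpha(1)\}$ satisfy (2).

\medskip
\noindent\textbf{Plan.} We assume that $X$ is uncountable and has sets
$A_\alpha$ as in (4), and we use suitable point-finite families to reach a
contradiction. Section~\ref{sec:finite} shows that the sets $A_\alpha$ are
controlled by finite initial segments of $\alpha$, of which there are only countably
many; this makes diagonal arguments possible. Section~\ref{sec:model} carries one out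
in a simple compact example. After that, the families to be used depend on the
continuous images of $X$ in $\mathbb R$:
\begin{itemize}
\item if all of them are countable, the argument of the example extends
(Section~\ref{sec:countable});
\item if some image contains an uncountable compact set, we diagonalize over
trees without infinite branches (Section~\ref{sec:trees});
\item if some image $Y$ is uncountable but contains no uncountable compact set,
we embed $Y$ in the Cantor set and use the compact subsets of the complement; they
show that $Y$ is $\sigma$-compact, which is impossible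
(Sections~\ref{sec:complement} and~\ref{sec:end}).
\end{itemize}

\section{Finite initial segments}\label{sec:finite}

For a finite or infinite sequence $\alpha$ of length at least $n$
put $\alpha|n=(\alpha(1),\dots,\alpha(n))$; thus $\alpha|0=\emptyset$. The length of
a finite sequence $u$ is $|u|$, and $u^\frown i$ is $u$ followed by $i$. A finite or
infinite sequence $v$ \emph{extends} $u$ if $v|n=u$, where $n=|u|$; in particular,
$u$ extends itself.

We say that a Tychonoff space $X$, finite or infinite, \emph{has property} (P) if
(4) of Theorem~\ref{thm:main} holds for $X$. Whenever $X$ has (P), we fix such a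
family $\{A_\alpha\}$. A single function is a point-finite family, so
$\bigcup_\alpha A_\alpha=C(X)$. For a finite sequence $u$ in $\mathbb N$ of length
$n$ let
\[
W_u=\bigcup\{A_\alpha:\alpha|n=u\},\qquad
\psi_u(x)=\sup\{|f(x)|:f\in W_u\}\in[0,\infty]\quad(x\in X),
\]
with $\sup\emptyset=0$. Then $A_\alpha\subseteq W_{\alpha|n}$ for every $n\ge0$, and
$W_v\subseteq W_u$ if $v$ extends $u$.

\begin{lemma}\label{lem:glue}
Let $\alpha,\beta_1,\beta_2,\dots\in\mathbb N^{\mathbb N}$ with
$\beta_n|n\le\alpha|n$ for every $n\ge1$. Then there is
$\gamma\in\mathbb N^{\mathbb N}$ with $\beta_n\le\gamma$ for every $n\ge1$.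
\end{lemma}

\begin{proof}
Put $\gamma(k)=\max\{\alpha(k),\beta_1(k),\dots,\beta_{k-1}(k)\}$. If $n\ge k$, then
$\beta_n(k)\le\alpha(k)\le\gamma(k)$; if $n<k$, then $\beta_n(k)$ is one of
the numbers in the maximum.
\end{proof}

The set $W_{\alpha|n}$ is the union of $2^{\aleph_0}$ sets $A_\beta$ and need not be
pointwise bounded. But at each single point it is bounded for large $n$.

\begin{lemma}\label{lem:finite}
Let $X$ have {\rm(P)}. For all $\alpha\in\mathbb N^{\mathbb N}$ and $x\in X$ there
is $n$ with $\psi_{\alpha|n}(x)<\infty$.
\end{lemma}

\begin{proof}
Otherwise for each $n\ge1$ there are $\beta_n$ with $\beta_n|n=\alpha|n$ and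
$f_n\in A_{\beta_n}$ with $|f_n(x)|\ge n$. With $\gamma$ from
Lemma~\ref{lem:glue}, all $f_n$ lie in $A_\gamma$, which is therefore not
bounded at $x$; a contradiction.
\end{proof}

\begin{lemma}\label{lem:image}
If $X$ has {\rm(P)} and $q:X\to Y$ is a continuous surjection onto a Tychonoff
space, then $Y$ has {\rm(P)}.
\end{lemma}

\begin{proof}
Put $A'_\alpha=\{f\in C(Y):f\circ q\in A_\alpha\}$. These sets increase with
$\alpha$, and they are pointwise bounded because $q$ is onto. If $(f_i)$ is
a countable point-finite family on $Y$, then $(f_i\circ q)$ is point-finite on $X$,
so some $A_\alpha$ contains all $f_i\circ q$, that is, $f_i\in A'_\alpha$ for all $i$.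
\end{proof}

\section{The diagonal argument in a model case}\label{sec:model}

The next lemma converts Lemma~\ref{lem:finite} into a countable obstruction.

\begin{lemma}\label{lem:weights}
Let $X$ be uncountable with {\rm(P)}, and let $Z\subseteq X$ be finite. There are a
countably infinite set $S\subseteq X\setminus Z$ and a function
$c:S\to\mathbb N$ such that no $A_\alpha$ contains a family $(h_x)_{x\in S}$ with
$h_x(x)\ge c(x)$ for all $x\in S$.
\end{lemma}

\begin{proof}
For a finite sequence $u$ in $\mathbb N$ and $k\in\mathbb N$ let
$E_{u,k}=\{x\in X:\psi_u(x)\le k\}$. By Lemma~\ref{lem:finite},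
$X=\bigcup_{n,k}E_{\alpha|n,k}$ for each $\alpha$. Since $X$ is uncountable,
\begin{equation}\label{eq:dagger}
\text{for every }\alpha\in\mathbb N^{\mathbb N}\text{ there are }n,k
\text{ such that }E_{\alpha|n,k}\text{ is infinite.}
\end{equation}
Let $\mathcal E$ be the set of all pairs $(u,k)$ with $E_{u,k}$ infinite; it is
countable, and nonempty by \eqref{eq:dagger}. Choose inductively pairwise distinct
points $x_{u,k,j}\in E_{u,k}\setminus Z$ for $(u,k)\in\mathcal E$ and
$j\in\mathbb N$. Let $S$ be the set of these points and let $c(x_{u,k,j})=j$.

Suppose that $A_\alpha$ contains all $h_x$ of a family as in the statement. Take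
$n,k$ from \eqref{eq:dagger} and put $x=x_{\alpha|n,k,k+1}$. Since
$h_x\in A_\alpha\subseteq W_{\alpha|n}$, we get
$\psi_{\alpha|n}(x)\ge h_x(x)\ge k+1$. This contradicts $x\in E_{\alpha|n,k}$.
\end{proof}

To refute (P) it therefore suffices to realize the weights $c$ by a
\emph{point-finite} family: functions $h_x\in C(X)$, $x\in S$, with $h_x(x)=c(x)$,
such that each $z\in X$ satisfies $h_x(z)\ne0$ for only finitely many $x\in S$.

\medskip
\noindent\textbf{Example.} Let $X=D\cup\{\infty\}$ be the one-point compactification
of an uncountable discrete set $D$: the points of $D$ are isolated, and the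
neighborhoods of $\infty$ are the sets containing $\infty$ with finite complement.
Every continuous function on $X$ is bounded, so the sup-norm balls form a
resolution of pointwise bounded sets, and only the swallowing condition can
produce a contradiction. Suppose $X$ had (P), and apply Lemma~\ref{lem:weights} with
$Z=\{\infty\}$. Each $x\in S$ is isolated, so
$h_x=c(x)\chi_{\{x\}}$ is continuous, and the sets $\{h_x\ne0\}$ are pairwise
disjoint. Thus $(h_x)_{x\in S}$ is point-finite and lies in some $A_\alpha$,
contradicting Lemma~\ref{lem:weights}. So $X$ does not have (P).

\section{Spaces with only countable images in the line}\label{sec:countable}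

In general the points of $S$ are not isolated, and we have no control over how
$S$ sits in $X$. The characteristic functions must be replaced by
continuous functions that form a point-finite family. This is possible if a single
function $f\in C(X)$ with countable range separates the points of $S$: we
enumerate the range and let each $h_x$ vanish on all the fibers of $f$ listed before
the fiber of $x$.

\begin{proposition}\label{prop:countable}
If $X$ has {\rm(P)} and $f(X)$ is countable for every $f\in C(X)$, then $X$ is
countable.
\end{proposition}

\begin{proof}
Suppose $X$ is uncountable, and take $S$ and $c$ from Lemma~\ref{lem:weights} with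
$Z=\emptyset$.

\emph{Some $f\in C(X)$ is injective on $S$.} For each pair of distinct points of
$S$ choose a continuous function $X\to[0,1]$ with different values at
the two points; this uses that $X$ is Tychonoff. Enumerate these functions as
$g_1,g_2,\dots$. For $\lambda\in(0,\frac12]$ the series
$f_\lambda=\sum_i\lambda^ig_i$ converges uniformly, so $f_\lambda\in C(X)$. For
distinct $x,y\in S$,
\[
f_\lambda(x)-f_\lambda(y)=\sum_i\bigl(g_i(x)-g_i(y)\bigr)\lambda^i
\]
is a power series in $\lambda$ with coefficients in $[-1,1]$, not all zero. It
converges for $|\lambda|<1$, so by the identity theorem it has only finitely many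
zeros in $[0,\frac12]$. As there are countably many pairs, some
$\lambda\in(0,\frac12]$ avoids all these zeros. Put $f=f_\lambda$.

\emph{The weights are realized.} By hypothesis $f(X)$ is countable, and it is
infinite since $f$ is injective on $S$. Write $f(X)=\{q_1,q_2,\dots\}$ without
repetition. For $x\in S$ let $m(x)$ be the index with $f(x)=q_{m(x)}$; the map
$m:S\to\mathbb N$ is injective. Put
\[
h_x(z)=c(x)\prod_{i<m(x)}\frac{|f(z)-q_i|}{|q_{m(x)}-q_i|}\qquad(z\in X).
\]
Then $h_x\in C(X)$ and $h_x(x)=c(x)$. Let $z\in X$, say $f(z)=q_i$. Then $h_x(z)=0$
whenever $m(x)>i$, and only finitely many $x\in S$ have $m(x)\le i$. So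
$(h_x)_{x\in S}$ is point-finite. By (P) it is contained in some $A_\alpha$,
contradicting Lemma~\ref{lem:weights}.
\end{proof}

This method does not extend to arbitrary spaces. If $S$ is a countable
dense subset of $[0,1]$, then \emph{no} point-finite family $(h_x)_{x\in S}$ in
$C([0,1])$ satisfies $h_x(x)\ge1$ for all $x\in S$. Indeed, for finite $F\subseteq S$
the open set $\bigcup_{x\in S\setminus F}\{h_x>\frac12\}$ contains
$S\setminus F$, which is dense because $[0,1]$ has no isolated points. By Baire's
theorem some point lies in all of these countably many sets, hence in
$\{h_x>\frac12\}$ for infinitely many $x$. For spaces with uncountable images in the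
line we need other point-finite families. By Lemma~\ref{lem:image} it suffices to
study sets of reals.

\section{Sets of reals containing an uncountable compact set}\label{sec:trees}

Write $\mathbb N^{<\omega}$ for the set of finite sequences in $\mathbb N$. Two
sequences are \emph{comparable} if one extends the other. A \emph{tree} is a set
$T\subseteq\mathbb N^{<\omega}$ closed under initial segments; an
\emph{infinite branch} of $T$ is a $\zeta\in\mathbb N^{\mathbb N}$ with
$\zeta|k\in T$ for all $k$.

The idea is as follows. Inside the compact set we place bump functions $f_s$, one for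
each $s\in\mathbb N^{<\omega}$, with $f_s$ of height $|s|$, so that the bumps along
any infinite branch $\zeta$ pile up at a point of the set, while incomparable bumps
do not overlap. Then $(f_s)_{s\in T}$ is point-finite for every
tree $T$ without infinite branches, and (P) provides an index $\alpha$ for every such
tree. We collect into one tree $T^*$ all pairs $(s,u)$ of sequences of equal length
such that $W_u$ contains the bumps $f_{s|i}$, $i\le|s|$. By Lemma~\ref{lem:finite},
$T^*$ has no infinite branches. On the other hand, a tree $T$ with index $\alpha$ maps
into $T^*$: send each $s\in T$ to the pair of $s$ and the initial segment of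
$\alpha$ of the same length. So every tree without infinite branches maps into $T^*$,
including one that is ``one step taller'' than $T^*$ itself, and this is
impossible.

\begin{proposition}\label{prop:trees}
If $Y\subseteq\mathbb R$ has {\rm(P)}, then $Y$ contains no uncountable compact set.
\end{proposition}

\begin{proof}
Suppose $F\subseteq Y$ is compact and uncountable.

\emph{The bumps.} We construct bounded open intervals $J_s$ and compact
intervals $K_s\subseteq J_s$ $(s\in\mathbb N^{<\omega})$ such that
\begin{enumerate}
\item[(a)] $J_s\cap F$ is uncountable;
\item[(b)] the intervals $J_{s^\frown i}$ $(i\in\mathbb N)$ are pairwise disjoint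
and contained in $K_s$.
\end{enumerate}
Recall that $p$ is a condensation point of a set $E\subseteq\mathbb R$ if every open
interval containing $p$ meets $E$ in an uncountable set. All but countably many
points of $E$ are condensation points of $E$, since the others are covered by the
countably many open intervals with rational endpoints that meet $E$ in a countable
set.

Let $J_\emptyset$ be a bounded open interval containing $F$. Given $J_s$ with (a),
note that $J_s$ is the union of the interiors of countably many compact
intervals contained in $J_s$. So some compact interval $K_s\subseteq J_s$ has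
an interior that meets $F$ in an uncountable set $E$. Infinitely many points of $E$
are condensation points of $E$. Choose a strictly monotone sequence
$p_1,p_2,\dots$ among them, and pairwise disjoint open intervals
$J_{s^\frown i}\ni p_i$ inside the interior of $K_s$. This preserves (a) and
achieves (b).

If $s$ and $s'$ are incomparable, then $J_s\cap J_{s'}=\emptyset$: they extend
$r^\frown i$ and $r^\frown j$, respectively, for some $r$ and $i\ne j$, so
$J_s\subseteq J_{r^\frown i}$ and $J_{s'}\subseteq J_{r^\frown j}$. If
$\zeta\in\mathbb N^{\mathbb N}$, then the compact sets $K_{\zeta|k}\cap F$ decrease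
with $k$, and they are nonempty since they contain $J_{\zeta|(k+1)}\cap F$. So there
is a point $y_\zeta\in F\cap\bigcap_kK_{\zeta|k}$. This is where
compactness of $F$ is used: it ensures $y_\zeta\in Y$.

Let $f_s:\mathbb R\to[0,\infty)$ be continuous, zero outside $J_s$, and equal to
$|s|$ on $K_s$, and regard $f_s$ as an element of $C(Y)$. Then
\begin{equation}\label{eq:pile}
f_{\zeta|k}(y_\zeta)=k\qquad(\zeta\in\mathbb N^{\mathbb N},\ k\ge0).
\end{equation}

\emph{Trees without infinite branches give point-finite families.} Let $T$ be such a
tree, and suppose $f_s(y)\ne0$ for some $y\in Y$ and infinitely many $s\in T$. These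
$s$ satisfy $y\in J_s$, so they are pairwise comparable, and the infinite sequence
that extends all of them is an infinite branch of $T$; a contradiction. Hence
$(f_s)_{s\in T}$ is point-finite, and by (P) it is contained in some $A_\alpha$.

\emph{The tree $T^*$.} Fix a bijection $\pi:\mathbb N\times\mathbb N\to\mathbb N$.
For $s,u\in\mathbb N^n$ let $\langle s,u\rangle\in\mathbb N^n$ be the sequence with
entries $\pi(s(i),u(i))$, $1\le i\le n$. Every sequence in $\mathbb N^n$ has this
form for exactly one pair $(s,u)$, and
$\langle s,u\rangle|m=\langle s|m,u|m\rangle$ for $m\le n$. Let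
\[
T^*=\bigl\{\langle s,u\rangle:\ |s|=|u|\ \text{ and }\ f_{s|i}\in W_u
\text{ for all } i\le|s|\bigr\}.
\]
Since $W_u\subseteq W_{u|m}$ for $m\le|u|$, $T^*$ is a tree. It contains $\emptyset$,
because $W_\emptyset=C(Y)$.

The tree $T^*$ has no infinite branch. Such a branch would be given by
$\zeta,\alpha\in\mathbb N^{\mathbb N}$ with $f_{\zeta|i}\in W_{\alpha|n}$ for all
$i\le n$. As the sets $W_{\alpha|n}$ decrease with $n$, we would get
$f_{\zeta|i}\in W_{\alpha|n}$ for \emph{all} $i$ and $n$. By \eqref{eq:pile},
$\psi_{\alpha|n}(y_\zeta)=\infty$ for all $n$, contrary to Lemma~\ref{lem:finite}.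

\emph{The contradiction.} Let
$T'=\{\emptyset\}\cup\{1^\frown t:t\in T^*\}$, where $1^\frown t$ is $t$ preceded
by the entry $1$. This is a tree without infinite branches, so some $A_\alpha$
contains all $f_s$, $s\in T'$. For $s\in T'$ of length $n$ put
\[
\varphi(s)=\langle s,\alpha|n\rangle .
\]
All initial segments $s|i$ belong to $T'$, so
$f_{s|i}\in A_\alpha\subseteq W_{\alpha|n}$, and therefore $\varphi(s)\in T^*$. The map
$\varphi:T'\to T^*$ preserves lengths, and if $s'$ extends $s$, then $\varphi(s')$
extends $\varphi(s)$.

Put $t_0=\emptyset\in T^*$ and $t_{n+1}=\varphi(1^\frown t_n)\in T^*$. Then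
$|t_n|=n$. Moreover, $t_{n+1}$ extends $t_n$ for every $n$: this is trivial for
$n=0$, and if $t_n$ extends $t_{n-1}$, then $1^\frown t_n$ extends
$1^\frown t_{n-1}$, so $t_{n+1}=\varphi(1^\frown t_n)$ extends
$\varphi(1^\frown t_{n-1})=t_n$. So the $t_n$ are the initial segments of an
infinite branch of $T^*$, a contradiction.
\end{proof}

\begin{remark}
Readers who know descriptive set theory may end the proof differently. The
arguments above show that a tree $T$ has no infinite branch if and only if there is
$\alpha\in\mathbb N^{\mathbb N}$ such that, for all $n$ and $s$, either $s\notin T$ or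
$f_s\in W_{\alpha|n}$. The trees form a closed subset of $2^{\mathbb N^{<\omega}}$,
and for fixed $n$ and $s$ the last condition is clopen in $(T,\alpha)$. Hence the set
of trees without infinite branches is the projection of a closed set and so is
analytic. But this set is $\mathbf\Pi^1_1$-complete, hence not analytic
\cite[Theorem~27.1]{Kechris}.
\end{remark}

\section{Subsets of the Cantor set with dense complement}\label{sec:complement}

There remain uncountable sets of reals without uncountable compact subsets. For these
the scheme of Section~\ref{sec:trees} is useless, since its branches need not lead to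
points of $Y$. But now there are many points \emph{outside} $Y$, and bumps may pile
up there. We will see in Section~\ref{sec:end} that we may work in the Cantor
set $2^{\mathbb N}=\{0,1\}^{\mathbb N}$, with the complement of $Y$ dense.

For a finite sequence $t$ in $\{0,1\}$ let $[t]$ be the set of all
$x\in2^{\mathbb N}$ that extend $t$; these clopen sets form a base of
$2^{\mathbb N}$. Given $Y\subseteq2^{\mathbb N}$, put
$C=2^{\mathbb N}\setminus Y$ and
\[
f_t=|t|\cdot\chi_{[t]}|_Y\in C(Y).
\]
For $x\in C$ the functions $f_{x|n}$, $n\ge0$, form a point-finite family on $Y$,
because the sets $[x|n]$ shrink to the missing point $x$; if $x$ were in $Y$, the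
family would be unbounded at $x$. More generally, let $\mathcal K(C)$ be the set of
compact subsets of $C$, and for $K\in\mathcal K(C)$ put
\[
\Phi_K=\{f_t:[t]\cap K\ne\emptyset\}.
\]
This family is point-finite. If $y\in Y$, then $y\notin K$, so
$[y|m]\cap K=\emptyset$ for some $m$. Hence, if $f_t(y)\ne0$ and
$[t]\cap K\ne\emptyset$, then $t=y|j$ for some $j<m$. If $Y$ has (P), it follows that
every $\Phi_K$ is contained in some $A_\alpha$. Clearly $K\subseteq K'$
implies $\Phi_K\subseteq\Phi_{K'}$. So every compact subset of $C$ has an index
$\alpha$, and an index that serves $K$ also serves all compact subsets of $K$. We will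
combine this with the pointwise boundedness of the $A_\alpha$ to show that $C$ is a
$G_\delta$ set:

\begin{proposition}\label{prop:sigma}
Let $Y\subseteq2^{\mathbb N}$ have {\rm(P)}, and let
$C=2^{\mathbb N}\setminus Y$ be dense in $2^{\mathbb N}$. Then $Y$ is a countable
union of compact sets.
\end{proposition}

In the rest of this section, $Y$ and $C$ are as in the proposition. The idea of the
proof is to localize the index. For $u\in\mathbb N^n$, $n\ge0$, let
\[
\mathcal K(u)=\{K\in\mathcal K(C):\ \Phi_K\subseteq A_\alpha
\text{ for some }\alpha\text{ with }\alpha|n\le u\},
\]
and let $V(u)$ be the set of all $x\in2^{\mathbb N}$ that have a clopen neighborhood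
$V$ such that every $K\in\mathcal K(C)$ with $K\subseteq V$ belongs to
$\mathcal K(u)$. We say that $V$ \emph{witnesses} $x\in V(u)$. Thus $x\in V(u)$ means
that, for all compact $K\subseteq C$ close to $x$ simultaneously, the first $n$
coordinates of an index can be bounded by $u$. A witness for $x$ is a witness for each
of its points, so $V(u)$ is open. Moreover $V(\emptyset)=2^{\mathbb N}$, since every
$\Phi_K$ is contained in some $A_\alpha$. The next two lemmas say that a point of $C$
never gets lost when $u$ is lengthened suitably, and that only points of $C$ survive
forever.

\begin{lemma}\label{lem:step}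
$C\cap V(u)\subseteq\bigcup_{i\in\mathbb N}V(u^\frown i)$ for every finite sequence
$u$ in $\mathbb N$.
\end{lemma}

\begin{proof}
Let $n=|u|$ and let $V$ witness $x\in C\cap V(u)$. Suppose $x\notin V(u^\frown i)$
for all $i$. Then $V\cap[x|i]$ is not a witness for $x\in V(u^\frown i)$, so
there is $K_i\in\mathcal K(C)$ with $K_i\subseteq V\cap[x|i]$ and
$K_i\notin\mathcal K(u^\frown i)$. The set $K=\{x\}\cup\bigcup_iK_i$ is compact:
an open set containing $x$ contains some $[x|m]$ and hence all $K_i$ with $i\ge m$,
and the remaining finitely many $K_i$ are compact. Also $K\subseteq C\cap V$, so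
$K\in\mathcal K(u)$. That is, $\Phi_K\subseteq A_\alpha$ for some $\alpha$ with
$\alpha|n\le u$. Put $i=\alpha(n+1)$. Then
$\Phi_{K_i}\subseteq\Phi_K\subseteq A_\alpha$ and
$\alpha|(n+1)\le u^\frown i$, so $K_i\in\mathcal K(u^\frown i)$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:branch}
If $\alpha\in\mathbb N^{\mathbb N}$ and $x\in\bigcap_nV(\alpha|n)$, then $x\in C$.
\end{lemma}

\begin{proof}
Suppose $x\in Y$, and let $V_n$ witness $x\in V(\alpha|n)$. Since $C$ is dense, for
each $n\ge1$ there is a point $y_n\in C\cap[x|n]\cap V_n$. Then
$\{y_n\}\in\mathcal K(\alpha|n)$, so $\Phi_{\{y_n\}}\subseteq A_{\beta_n}$ for some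
$\beta_n$ with $\beta_n|n\le\alpha|n$. As $y_n\in[x|n]$, we have
$f_{x|n}\in\Phi_{\{y_n\}}\subseteq A_{\beta_n}$. With $\gamma$ from
Lemma~\ref{lem:glue}, $f_{x|n}\in A_\gamma$ for all $n\ge1$. But $f_{x|n}(x)=n$,
so $A_\gamma$ is not bounded at $x$; a contradiction.
\end{proof}

Since $V(\emptyset)=2^{\mathbb N}$, repeated use of Lemma~\ref{lem:step} shows that
each $x\in C$ lies in $\bigcap_nV(\alpha|n)$ for some $\alpha$, and
Lemma~\ref{lem:branch} shows the converse. But the union of
$\bigcap_nV(\alpha|n)$ over all $\alpha$ is not visibly a $G_\delta$ set. To obtain a
$G_\delta$ set we shrink the sets $V(u)$ so that those of the same level become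
disjoint; then a point determines $\alpha$.

\begin{proof}[Proof of Proposition~\ref{prop:sigma}]
We use the following fact. \emph{For open sets $U_1,U_2,\dots\subseteq2^{\mathbb N}$
there are pairwise disjoint open sets $O_i\subseteq U_i$ with
$\bigcup_iO_i=\bigcup_iU_i$.} To see this, consider the sets $[t]$ that are contained
in some $U_i$, and among these the maximal ones. They are pairwise disjoint, since
two sets of the form $[t]$ are either nested or disjoint. They cover $\bigcup_iU_i$,
since for $x$ in this union there is a least $j$ such that $[x|j]$ is contained in some
$U_i$, and this $[x|j]$ is maximal. Let $O_i$ be the union of those maximal $[t]$ for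
which $i$ is the least index with $[t]\subseteq U_i$.

Put $O(\emptyset)=2^{\mathbb N}=V(\emptyset)$. Given an open set
$O(u)\subseteq V(u)$, apply the fact to the sets $O(u)\cap V(u^\frown i)$,
$i\in\mathbb N$. This yields pairwise disjoint open sets
\[
O(u^\frown i)\subseteq O(u)\cap V(u^\frown i),\qquad
\bigcup_iO(u^\frown i)=O(u)\cap\bigcup_iV(u^\frown i).
\]
By induction on $n$, the sets $O(u)$ with $|u|=n$ are pairwise disjoint. Let
$G_n=\bigcup_{|u|=n}O(u)$, an open set.

We have $C\subseteq G_n$ for all $n$: this holds for $n=0$, and if
$x\in C\cap O(u)$ with $|u|=n$, then $x\in O(u)\cap\bigcup_iV(u^\frown i)$ by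
Lemma~\ref{lem:step}, so $x\in G_{n+1}$. Conversely, let $x\in\bigcap_nG_n$. For each
$n$ there is a unique $u_n\in\mathbb N^n$ with $x\in O(u_n)$. Since
$O(u_{n+1})\subseteq O(u_{n+1}|n)$, uniqueness gives $u_{n+1}|n=u_n$. So there is
$\alpha$ with $\alpha|n=u_n$, and $x\in O(\alpha|n)\subseteq V(\alpha|n)$ for all
$n$. By Lemma~\ref{lem:branch}, $x\in C$.

Thus $C=\bigcap_nG_n$, and $Y=\bigcup_n(2^{\mathbb N}\setminus G_n)$ is a countable
union of compact sets.
\end{proof}

\section{Proof of the theorem}\label{sec:end}

\begin{proof}[Proof of {\rm(4)}$\Rightarrow${\rm(1)} in Theorem~\ref{thm:main}]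
Suppose $X$ has (P) and is uncountable. By Proposition~\ref{prop:countable} there is
$h\in C(X)$ such that $Y=h(X)\subseteq\mathbb R$ is uncountable. By
Lemma~\ref{lem:image}, $Y$ has (P), and by Proposition~\ref{prop:trees}, $Y$ contains
no uncountable compact set. In particular $Y$ contains no nondegenerate interval. So
$\mathbb R\setminus Y$ is dense in $\mathbb R$, and by choosing a point of it in
each open interval with rational endpoints we find a countable set
$D=\{d_1,d_2,\dots\}\subseteq\mathbb R\setminus Y$ that is dense in $\mathbb R$. The map
\[
e:\mathbb R\setminus D\to2^{\mathbb N},\qquad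
e(y)(n)=\begin{cases}1&\text{if }y>d_n,\\0&\text{if }y<d_n,\end{cases}
\]
is a homeomorphism onto its image. It is continuous because the sets
$\{y\in\mathbb R\setminus D:y>d_n\}$ are
clopen in $\mathbb R\setminus D$. It is injective because $D$ is dense. Its inverse is
continuous because the sets $(d_m,d_n)\setminus D$ with $d_m<d_n$ form a base of
$\mathbb R\setminus D$, and each is mapped onto the relatively open set
$\{z\in e(\mathbb R\setminus D):z(m)=1,\ z(n)=0\}$.

Hence $Y'=e(Y)\subseteq2^{\mathbb N}$ is homeomorphic to $Y$. It is uncountable, has
(P), and contains no uncountable compact set. A nonempty open subset of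
$2^{\mathbb N}$ contains some $[t]$, which is compact and uncountable; so it is not
contained in $Y'$. Therefore $2^{\mathbb N}\setminus Y'$ is dense, and
Proposition~\ref{prop:sigma} shows that $Y'$ is a countable union of compact sets.
As $Y'$ is uncountable, one of them is uncountable, a contradiction.
\end{proof}

\section{How much has to be swallowed}\label{sec:sharp}

By (4)$\Rightarrow$(1) we may replace the compact sets in (3) by very special ones.
A resolution swallows a sequence if it swallows its range.

\begin{corollary}\label{cor:null}
An infinite Tychonoff space $X$ is countable if and only if $C_p(X)$ has a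
resolution of pointwise bounded sets that swallows the sequences converging to $0$.
It is enough to swallow the compact sets $\{f_n:n\in\mathbb N\}\cup\{0\}$ with
$(f_n)_{n\in\mathbb N}$ point-finite. More generally, every condition that follows
from {\rm(2)} and implies {\rm(4)} characterizes countability of $X$.
\end{corollary}

\begin{proof}
The last statement is clear from Theorem~\ref{thm:main}. A convergent sequence
has a pointwise bounded range, and the sets $\{f_n:n\in\mathbb N\}\cup\{0\}$ in the
second statement are compact; so both swallowing conditions follow from (2). A
countable point-finite family is infinite, and then it can be listed as a point-finite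
sequence, or it is finite, and then it becomes such a sequence if we append zeros.
Point-finite sequences converge to $0$ in $C_p(X)$. So both conditions imply (4).
\end{proof}

On the other hand, ``compact'' cannot be weakened to ``convex compact''. Recall that
$X$ is pseudocompact if every $f\in C(X)$ is bounded; the uncountable space $[0,1]$
is an example.

\begin{proposition}\label{prop:convex}
Let $X$ be pseudocompact. The sets $A_\alpha=\{f\in C(X):\|f\|_\infty\le\alpha(1)\}$
form a resolution of $C_p(X)$ that consists of pointwise bounded sets and
swallows all convex compact subsets of $C_p(X)$.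
\end{proposition}

\begin{proof}
The sets increase with $\alpha$, are pointwise bounded, and cover $C(X)$ since every
$f\in C(X)$ is bounded. Let $K\subseteq C_p(X)$ be nonempty, convex and compact. The
idea is that $K$ is norm bounded near one of its points by Baire's theorem, and that
convexity spreads the bound to all of $K$.

The sets $B_m=\{f\in C(X):\|f\|_\infty\le m\}$, $m\in\mathbb N$, are closed in
$C_p(X)$, and
$K=\bigcup_m(K\cap B_m)$. By Baire's theorem in the compact Hausdorff space $K$, some
$K\cap B_m$ has nonempty interior in $K$. So there are $f_0\in K$,
$x_1,\dots,x_r\in X$ and $\delta>0$ such that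
\[
g\in K,\ |g(x_i)-f_0(x_i)|<\delta\ (1\le i\le r)\quad\Longrightarrow\quad
\|g\|_\infty\le m.
\]
Since $K$ is pointwise bounded, there is $\varepsilon\in(0,1]$ with
$\varepsilon|f(x_i)-f_0(x_i)|<\delta$ for all $f\in K$ and $i\le r$. For $f\in K$ put
$g=f_0+\varepsilon(f-f_0)$. By convexity $g\in K$, hence $\|g\|_\infty\le m$; also
$\|f_0\|_\infty\le m$. So $\varepsilon\|f-f_0\|_\infty=\|g-f_0\|_\infty\le2m$ and
$\|f\|_\infty\le m+2m/\varepsilon$. This bound does not depend on $f\in K$, so
$K\subseteq A_\alpha$ whenever $\alpha(1)\ge m+2m/\varepsilon$.
\end{proof}

Thus, for an uncountable pseudocompact space $X$, a resolution of pointwise bounded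
sets can swallow all convex compact subsets of $C_p(X)$, but by
Corollary~\ref{cor:null} none can swallow all sequences converging to $0$.

\begin{thebibliography}{9}
\bibitem{CP} \emph{Covering Properties of $Cp(X)$ and $Ck(X)$},
\url{http://elib.mi.sanu.ac.rs/files/journals/flmt/159/flmn159p3575-3599.pdf}.

\bibitem{Kechris} Kechris, \emph{Classical Descriptive Set Theory}.
\end{thebibliography}

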